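# Left algebraic over a maximal subfield forces algebraic over the center

## 1. Guessing "yes": tests on skew polynomial rings

Let $F$ be a field and $A$ a finitely generated $F$-algebra.

**Definition (GK dimension).** Let $V\subseteq A$ be a finite-dimensional subspace that contains $1$ and generates $A$. Then
$$\operatorname{GKdim}(A)=\limsup_{n\to\infty}\frac{\log\dim_F(V^n)}{\log n},$$
and the value does not depend on $V$.

If $\operatorname{GKdim}(A)<\infty$, then $\dim V^n$ is bounded by a polynomial in $n$. A domain of finite GK dimension is an Ore domain. Applying this to $A$ and to $A^{op}$ gives both sides: there is a quotient division algebra $D$, and every element of $D$ can be written both as $\beta^{-1}\alpha$ and as $\alpha'c^{-1}$ with $\alpha,\beta,\alpha',c\in A$. Finitely many elements of $D$ have a common right denominator $c$.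

**Definition (maximal subfield, left algebraic).** A maximal subfield of $D$ is a subfield not properly contained in another subfield of $D$. For a subfield $K\subseteq D$, $D$ is left algebraic over $K$ if every $x\in D$ satisfies $\sum_{i=0}^n\beta_ix^i=0$ with $\beta_i\in K$ not all zero. $D$ is algebraic over its center $Z=Z(D)$ if each $x\in D$ is algebraic over the field $Z$.

If $K$ is a maximal subfield and $d$ commutes with all of $K$, then $K(d)$ is a field containing $K$, so $d\in K$. Hence
$$C_D(K)=K,\qquad Z\subseteq K. \tag{1}$$

Suppose $D$ is left algebraic over a maximal subfield $K$. Must $D$ be algebraic over $Z$? The first guess is yes: a maximal subfield is so tightly tied to $D$ that algebraicity over it should leave no room for transcendence over the center. We test this guess.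

**Example 1.1 (quantum planes).** If $D$ is commutative, then $D=K=Z$ and there is nothing to check. Next let $A=F\langle x,y\rangle/(yx-qxy)$ with $q\in F^\times$. With $V=\operatorname{span}(1,x,y)$, the space $V^n$ has basis $x^ay^b$, $a+b\le n$, so $\operatorname{GKdim}A=2$.

Suppose $q$ is a primitive $n$-th root of unity. Then $x^n,y^n$ are central, and $A$ is a module over $F[x^n,y^n]$ generated by $n^2$ monomials. Inverting the nonzero elements of $F[x^n,y^n]$ gives a domain of finite dimension over a central field, hence a division ring, hence $D$. So $D$ is algebraic over $Z$, and the implication holds.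

Suppose $q$ is not a root of unity. Let $\sigma(x)=qx$; then $D\subset F(x)((y;\sigma))$ with $ya=\sigma(a)y$. If $\sum a_iy^i$ commutes with $x$, then $a_i(q^i-1)x=0$, so $a_i=0$ for $i\neq0$. Thus $C_D(x)=F(x)$, and $K=F(x)$ is a maximal subfield. An element $f\in F(x)$ commuting with $y$ has $f(qx)=f(x)$; comparing Laurent coefficients at $0$ gives $f\in F$, so $Z=F$. The conclusion fails ($x$ is transcendental over $Z$), but so does the hypothesis: the powers of $y$ are left independent over $F(x)$. Again the guess survives.

In the last case, what breaks left algebraicity is the weight vector $y$, with $yf=\sigma(f)y$ for $f\in K$ and $\sigma$ of infinite order.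

**Example 1.2 (the guess fails if $A$ is not finitely generated).** Let $F=\mathbb F_p$, $\mathbb K=\overline{\mathbb F}_p$, $\sigma$ the Frobenius, $A=\mathbb K[y;\sigma]$ with $ya=\sigma(a)y$, and $D=\mathbb K(y;\sigma)\subset\mathbb K((y;\sigma))$. Every finitely generated subalgebra of $A$ lies in some $\mathbb F_q[y;\sigma]$, $q=p^n$. Since $ay^i=y^i\sigma^{-i}(a)$, this ring is a free left $\mathbb F_p[y]$-module whose basis is any $\mathbb F_p$-basis of $\mathbb F_q$; it has GK dimension $1$.

Center: if $\sum a_iy^i$ commutes with $\mathbb K$, then $a_i\sigma^i(a)=aa_i$ for all $a\in\mathbb K$, so $a_i=0$ for $i\ne0$, because $\sigma$ has infinite order. Commuting with $y$ gives $a_0\in\mathbb F_p$. So $Z=\mathbb F_p$, and $y$ is transcendental over $Z$.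

Maximal subfield: a series commuting with $y$ has $\sigma(a_i)=a_i$, so $E:=C_D(y)\subseteq\mathbb F_p((y))$ is commutative. A subfield containing $E$ contains $y$, so it lies in $C_D(y)=E$. Thus $E$ is a maximal subfield, and $E\supseteq\mathbb F_p(y)$.

Left algebraic: $y^n$ is central in $\mathbb F_q[y;\sigma]$, which is a finite module over $\mathbb F_p[y^n]$. So its quotient division ring $D_q$ is obtained by inverting $\mathbb F_p[y^n]\setminus0$; it is finite-dimensional over $\mathbb F_p(y^n)$, hence on the left over $\mathbb F_p(y)$. As $D=\bigcup_qD_q$, $D$ is left algebraic over $E$.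

So here $D$ is left algebraic over a maximal subfield and not algebraic over its center, although every finitely generated subalgebra of $A$ has GK dimension at most $1$. Finite generation has to be used. With it, the guess is right.

**Theorem 1.3.** Let $A$ be a finitely generated $F$-algebra that is a domain of finite GK dimension, let $D$ be its quotient division algebra and $Z=Z(D)\supseteq F$. If $D$ is left algebraic over a maximal subfield $K$, then $D$ is algebraic over $Z$.

**Complement 1.4.** For such $D$ the following are equivalent: (i) $D$ is algebraic over $Z$; (ii) $D$ is left algebraic over some subfield; (iii) $D$ is left algebraic over every maximal subfield; (ii′), (iii′) the same with "right".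

Here "such $D$" means the quotient division algebra of an $A$ as in the first sentence of the theorem.

## 2. The case $K/Z$ algebraic, transcendence degree, and local finiteness

Throughout, $A$, $D$, $Z$, $K$ are as in Theorem 1.3, $V\ni1$ is a finite-dimensional generating space of $A$, $V^0=F$, and $p=\operatorname{char}F$.

**Lemma 2.1.** If $K$ is algebraic over $Z$, then $D$ is algebraic over $Z$.

*Proof.* Let $\sum_{i\le n}\beta_ix^i=0$ with $\beta_n\ne0$; then $n\ge1$. Put $Z'=Z(\beta_0,\dots,\beta_n)$, finite over $Z$. Then $x^n\in M:=\sum_{i<n}Z'x^i$. Multiplying on the right by $x$ shows $Mx\subseteq M$, so $M$ contains all powers of $x$. As $\dim_ZM<\infty$, these powers are dependent over $Z$. $\square$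

So the task is to exclude that $K$ is transcendental over $Z$. First we bound how transcendental it can be.

**Lemma 2.2.** $e:=\operatorname{trdeg}_ZK\le\operatorname{GKdim}A<\infty$.

*Proof.* Elements algebraically independent over $Z$ are so over $F$. So let $u_1,\dots,u_e\in K$, with $e\ge1$ finite, be algebraically independent over $F$; we show $e\le\operatorname{GKdim}A$. Put $E=\operatorname{span}_F(1,u_1,\dots,u_e)$ and choose $0\ne c\in A$ with $Ec\subseteq A$.

**Step 1: multiplying by $E$ enlarges subspaces.** The purpose is an isoperimetric inequality: for each finite-dimensional $0\ne N\subset D$,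
$$\dim EN\ge\dim N+(\dim N)^{(e-1)/e}. \tag{2}$$
View $D$ as a left $F(u)$-space with basis $(b_i)$, the index set totally ordered. Let $R=F[u_1,\dots,u_e]$. Replacing $N$ by $fN$ with $0\ne f\in R$ changes neither dimension, since $EfN=fEN$. Clearing denominators, we may assume $N\subseteq\bigoplus_{i\in I}Rb_i$ with $I$ finite. Order the monomials $u^\alpha b_i$ by $\alpha$ lexicographically, then by $i$; multiplication by $u_j$ preserves this order. For a finite-dimensional space the number of leading monomials of its nonzero elements equals its dimension (Gaussian elimination). Let $Y\subset\mathbb N^e\times I$ be the set of leading monomials of $N$, so $|Y|=\dim N=:\nu$. The leading monomials of $EN$ include $Y$ and all $Y+\varepsilon_j$, where $\varepsilon_j$ is the $j$-th unit vector.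

Let $Y_i$ be the nonempty slices of $Y$, $\nu_i=|Y_i|$, and $p_{ij}$ the size of the projection of $Y_i$ along $\varepsilon_j$. Each line in direction $\varepsilon_j$ meeting $Y_i$ has a topmost point of $Y_i$, and moving that point by $\varepsilon_j$ leaves $Y$. So $|(Y+\varepsilon_j)\setminus Y|\ge\sum_ip_{ij}$. The Loomis–Whitney inequality says $\prod_jp_{ij}\ge\nu_i^{e-1}$. With Hölder's inequality,
$$\prod_j\sum_ip_{ij}\ \ge\ \Bigl(\sum_i\prod_jp_{ij}^{1/e}\Bigr)^e\ \ge\ \Bigl(\sum_i\nu_i^{(e-1)/e}\Bigr)^e\ \ge\ \nu^{e-1},$$
the last step because $t\mapsto t^{(e-1)/e}$ is subadditive on the positive reals. So some $j$ has $\sum_ip_{ij}\ge\nu^{(e-1)/e}$, which proves (2).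

**Step 2: growth.** The purpose is to iterate (2). Let $d_n=\dim(Ec)^n$, $d_0=1$. Since $(Ec)^{n+1}=E\cdot c(Ec)^n$, (2) gives $d_{n+1}\ge d_n(1+d_n^{-1/e})$. By concavity $(1+t)^{1/e}\ge1+(2^{1/e}-1)t$ on $[0,1]$; with $t=d_n^{-1/e}$ we get $d_{n+1}^{1/e}\ge d_n^{1/e}+2^{1/e}-1$. So $d_n\ge((2^{1/e}-1)n)^e$. As $Ec\subseteq V^h$ for some $h$, $d_n\le\dim V^{hn}$. Hence $e\le\operatorname{GKdim}A$. $\square$

Let $\mathcal F$ be the set of fields $k$ with $Z\subseteq k\subseteq K$ that are finitely generated over $Z$ and have $K/k$ algebraic. As $e<\infty$, $\mathcal F$ is nonempty. It is directed (take composita), and its union is $K$; adjoining finitely many elements of $K$ to a member gives a member.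

The next lemma is what left algebraicity really provides: $D$ is locally finite as a bimodule.

**Lemma 2.3.** Let $k_0=K$ or $k_0\in\mathcal F$.
(a) $D$ is left algebraic over $k_0$.
(b) For $0\ne\beta\in D$, $\beta^{-1}\in\sum_{i\ge0}k_0\beta^i$; hence $D=k_0A$.
(c) For $d\in D$ and $k\in\mathcal F$, $k_0dk$ (the additive span) is a finite-dimensional left $k_0$-space.

*Proof.* (a) Let $\sum_{i\le n}\kappa_i\beta^i=0$ with $\kappa_i\in K$ not all $0$ and put $k_1=k_0(\kappa_0,\dots,\kappa_n)$, finite over $k_0$. As in Lemma 2.1, $\sum_ik_1\beta^i$ is finite-dimensional over $k_1$, hence over $k_0$. So the powers of $\beta$ are left dependent over $k_0$.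

(b) In a nontrivial relation $\sum\kappa_i\beta^i=0$ over $k_0$ cancel powers of $\beta$ on the right until $\kappa_0\ne0$. Then $\beta^{-1}=-\kappa_0^{-1}\sum_{i\ge1}\kappa_i\beta^{i-1}$. An element of $D$ is $\beta^{-1}\alpha$ with $\alpha,\beta\in A$, so it lies in $k_0A$.

(c) Let $0\ne w\in D$, $\kappa\in K$. A nontrivial relation $\sum\beta_i(w\kappa w^{-1})^i=0$ over $k_0$, multiplied on the right by $w$, reads $\sum\beta_iw\kappa^i=0$. With $n$ the top index, $w\kappa^n\in\sum_{i<n}k_0w\kappa^i$, and right multiplication by $\kappa$ shows that $k_0wZ[\kappa]$ is finite-dimensional over $k_0$. Apply this successively to field generators $\kappa_1,\dots,\kappa_r$ of $k/Z$, each time to the elements of a finite spanning set: $W=k_0dZ[\kappa_1,\dots,\kappa_r]$ is finite-dimensional. For $0\ne a\in Z[\kappa_1,\dots,\kappa_r]$, right multiplication by $a$ is an injective $k_0$-linear map $W\to W$, hence bijective, so $Wa^{-1}=W$. Every element of $k$ is a fraction of elements of $Z[\kappa_1,\dots,\kappa_r]$, so $k_0dk=W$. $\square$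

Sections 3–5 use only that $A$ is an Ore domain with quotient $D$, that $D$ is left algebraic over the maximal subfield $K$, and that $e<\infty$. So their notions may be tried on Example 1.2 (where $e=1$), and on cases with $K/Z$ algebraic.

## 3. Weight vectors of $K$ and the bimodule $\overline K\otimes_KD$

Example 1.1 suggests a plan. Call $0\neq m\in D$ a weight vector if $m\kappa=h(\kappa)m$ with $h(\kappa)\in K$ for all $\kappa\in K$. Right multiplication by $K$ commutes with left multiplication by $K$, so weight vectors with distinct $h$ are left $K$-independent. The power $m^n$ has weight $h^n$. If $h$ has infinite order, the powers of $m$ are left independent and $m$ is not left algebraic. So one would look for a weight vector of infinite order.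

**Example 3.1 (weight vectors may be missing).** In Example 1.2, $D_q=\bigoplus_i\mathbb F_p(y)a_i$ for a normal basis $a_i=\sigma^i(a)$, $0\le i<n$, of $\mathbb F_q/\mathbb F_p$. Conjugation by $y$ sends $\sum f_ia_i$ to $\sum f_i\sigma(a_i)$. The fixed elements have all $f_i$ equal to one $f$, and are $f\cdot\sum_ia_i\in\mathbb F_p(y)$. So $E=\mathbb F_p(y)$; take $K=E$. Since $a_iy=y\sigma^{-1}(a_i)$, right multiplication by $y$ on $D_q$ is, in the left $K$-basis $(a_i)$, the scalar $y$ times a cyclic permutation. Its eigenvalues are the $\zeta y$ with $\zeta^n=1$, $\zeta\in\overline{\mathbb F}_p$. A weight vector in $D$ needs $\zeta y\in K$, so $\zeta\in\mathbb F_p^\times$. For $p=2$ this leaves $\zeta=1$: weight vectors commute with $y$, so they lie in $K$.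

Here the plan stops. The eigenvectors exist only after extending scalars to $\overline K\otimes_KD$, and this is a $(\overline K,D)$-bimodule, not a ring: nothing says how to move $d\in D$ past $\lambda\in\overline K$. One cannot multiply two eigenvectors, so there are no powers, and no evident group of weights. The way around starts with the fact that this bimodule is simple.

**Lemma 3.2.** For every field extension $M/K$, $M\otimes_KD$ is a simple $(M,D)$-bimodule.

*Proof.* In a nonzero subbimodule take $n=\sum_{i=1}^r\lambda_i\otimes d_i\ne0$ of minimal tensor rank $r$; then the $\lambda_i$ are $K$-independent. Multiplying on the right by $d_1^{-1}$ we may take $d_1=1$. For $\kappa\in K$, $\kappa n-n\kappa=\sum_{i\ge2}\lambda_i\otimes(\kappa d_i-d_i\kappa)$ has smaller rank, so it is $0$, and independence gives $d_i\in C_D(K)=K$. So $n=\lambda\otimes1$ with $0\ne\lambda\in M$, which generates $M\otimes_KD$. $\square$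

**Notation.** Let $\overline K$ be an algebraic closure of $K$, and
$$\hat D=\overline K\otimes_KD,\qquad\hat D^{(k)}=\overline K\otimes_kD\quad(k\in\mathcal F).$$
These are $(\overline K,D)$-bimodules. $\hat D$ is simple. As $K=\bigcup\mathcal F$, we have $\hat D=\varinjlim_{k\in\mathcal F}\hat D^{(k)}$: each defining relation $\lambda\kappa\otimes d=\lambda\otimes\kappa d$ already holds over some $k$. We view $D\subset\hat D$ via $d\mapsto1\otimes d$; the scalar $\kappa\in K$ acts on $D$ as left multiplication. For nonzero $m\in\hat D$, $d\in D$ we have $md\ne0$.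

**Characters.** Let $k\in\mathcal F$. By Lemma 2.3(c), with $k_0=K$ for $\hat D$ and $k_0=k''$ for $\hat D^{(k'')}$, the right action of $k$ on these spaces is locally finite over $\overline K$. So they are direct sums of generalized simultaneous eigenspaces. Commuting operators over $\overline K$ are simultaneously triangularizable, so the eigenvalues form ring homomorphisms $\chi:k\to\overline K$. Elements of $Z$ act equally on both sides, so $\chi$ is a $Z$-embedding. We call such $\chi$ characters of $k$. For a finite-dimensional right $k$-stable $\overline K$-subspace or subquotient $W$, let $X_k(W)$ be the finite set of characters with nonzero generalized (equivalently, genuine) eigenspace in $W$. It is nonempty if $W\ne0$, does not grow on passing to submodules or quotients, and $X_k(\sum W_j)=\bigcup X_k(W_j)$. For $m\in\hat D$ put $X_k(m)=X_k(\overline Kmk)$.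

**The ambient group.** Let $\mathcal G=\operatorname{Aut}(\overline K/Z)$ with the topology of pointwise convergence, a Hausdorff topological group. For $k\in\mathcal F$ let $\Gamma_k=\operatorname{Aut}(\overline K/k)$. It is open, since $k/Z$ is finitely generated. It is compact, since $\overline K/k$ is algebraic: it is a closed subset of a product of finite sets of roots. Let $\Gamma_K=\operatorname{Aut}(\overline K/K)=\bigcap_k\Gamma_k$, compact. Let $\chi$ be a $Z$-embedding of $K$ or of some $k\in\mathcal F$ into $\overline K$. Its image has the same finite transcendence degree $e$ over $Z$ as $\overline K$, so $\overline K$ is algebraic over the image, and $\chi$ extends to an element of $\mathcal G$. Also $h|_k=h'|_k$ if and only if $h\Gamma_k=h'\Gamma_k$.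

**Compactness principle 3.3.** Let $C\subseteq\mathcal G$ be closed and $h\in\mathcal G$. If $C\cap h\Gamma_k\ne\emptyset$ for all $k\in\mathcal F$, then $C\cap h\Gamma_K\ne\emptyset$.

*Proof.* The sets $C\cap h\Gamma_k$ are compact and nonempty. They are directed downwards, since $\Gamma_k\cap\Gamma_{k'}=\Gamma_{kk'}$. So they have a common point, and $\bigcap_kh\Gamma_k=h\Gamma_K$. $\square$

## 4. Supports in $\operatorname{Aut}(\overline K/Z)$

We cannot multiply eigenvectors, but we can multiply the automorphisms that record their weights. So we attach a compact set of automorphisms to each element of $\hat D$.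

**Definition (support).** For $0\ne m\in\hat D$ put $S(m)=\{h\in\mathcal G:h|_k\in X_k(m)\text{ for all }k\in\mathcal F\}$, and $S(0)=\emptyset$.

**Example 4.1.** Let $D$ be the real quaternions $\mathbb R\oplus\mathbb Ri\oplus\mathbb Rj\oplus\mathbb Rij$, $Z=\mathbb R$, $K=\overline K=\mathbb C$. Then $\hat D=D$ and $\mathcal G=\{1,\iota\}$ with $\iota$ complex conjugation. Since $j\kappa=\iota(\kappa)j$, $S(1)=\{1\}$ and $S(j)=\{\iota\}$. As $\mathbb C(1+j)\mathbb C=\mathbb C+\mathbb Cj$, $S(1+j)=\{1,\iota\}$, and likewise for $1-j$. The product $(1+j)(1-j)=2$ has support $\{1\}$, smaller than $S(1+j)S(1-j)$.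

**Lemma 4.2.** $S(m)|_k=X_k(m)$ for all $k\in\mathcal F$. $S(m)$ is compact and $S(m)\Gamma_K=S(m)$. For $d\in D$, $\Gamma_KS(d)=S(d)$. $S(1)=\Gamma_K$.

*Proof.* Let $m\ne0$, $k\subseteq k'$ in $\mathcal F$, $W=\overline Kmk\subseteq W'=\overline Kmk'$. If $\chi\in X_k(W)$, the $\chi$-eigenspace of $k$ in $W'$ is nonzero and $k'$-stable, so it contains a $k'$-eigenvector, whose character restricts to $\chi$. Conversely $W'$ is a finite sum of spaces $W\kappa'$ with $\kappa'\in k'$, which are images of the $k$-module $W$; so $X_k(W')\subseteq X_k(W)$. Thus restriction maps $X_{k'}(m)$ onto $X_k(m)$. The $X_k(m)$ form a directed inverse system of finite nonempty sets with surjective maps, so each $\chi\in X_k(m)$ lifts to the inverse limit, that is, to an embedding $K\to\overline K$, which extends to $\mathcal G$. This gives the first claim.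

Each condition $h|_k\in X_k(m)$ defines a finite union of cosets of $\Gamma_k$, which is open and compact; so $S(m)$ is compact. $S(m)\Gamma_K=S(m)$ because $(h\gamma)|_k=h|_k$ for $\gamma\in\Gamma_K$. The group $\Gamma_K$ acts on $\hat D$ through the first factor, semilinearly, commuting with right multiplications and fixing $D$ pointwise. So for $d\in D$, $\gamma$ maps $\overline Kdk$ to itself and a $\chi$-eigenvector to a $\gamma\chi$-eigenvector; hence $\Gamma_KS(d)=S(d)$. Finally $\overline K1k=\overline K\otimes1$ has the inclusion as its only character, so $S(1)=\bigcap_k\Gamma_k=\Gamma_K$. $\square$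

**Lemma 4.3.** $S(xd)\subseteq S(x)S(d)$ for $x\in\hat D$, $d\in D$.

*Proof.* We may assume $xd\ne0$. Fix $k\in\mathcal F$.

**Step 1: write the right action of $k$ by matrices.** Let $y_1,\dots,y_r$ be a left $K$-basis of $Kdk$, $d=\sum c_iy_i$, and
$$y_i\kappa=\sum_j\rho_{ij}(\kappa)y_j\qquad(\kappa\in k). \tag{3}$$
Then $\rho:k\to M_r(K)$ is a ring homomorphism with $\rho(z)=zI$ for $z\in Z$. Choose $k_2\in\mathcal F$ containing the $c_i$ and the entries of $\rho$ on field generators of $k/Z$. Since inverses of matrices over $k_2$ are over $k_2$, $\rho(k)\subseteq M_r(k_2)$.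

**Step 2: compare $xd$ with copies of $W=\overline Kxk_2$.** This bounds $X_k(xd)$ through $W$. We have $xd=\sum(xc_i)y_i\in\sum_jWy_j$. By (3) the space $\sum_jWy_j$ is right $k$-stable and is the quotient, via $(w_j)\mapsto\sum w_jy_j$, of $W^r$ with the action $(w_j)_j\kappa=(\sum_iw_i\rho_{ij}(\kappa))_j$. So $X_k(xd)\subseteq X_k(W^r)$.

**Step 3: compute the characters of $W^r$.** Filter $W$ by $\overline K$-subspaces that are $k_2$-submodules, with one-dimensional quotients of characters $\chi\in X_{k_2}(x)$, and lift each $\chi$ to $s\in S(x)$ by Lemma 4.2. The corresponding quotient of $W^r$ is the space of row vectors $\overline K^r$ with $\kappa$ acting by $s(\rho(\kappa))$. The space $\overline K^r$ with action $\rho$ is $\overline K\otimes_KKdk=\overline Kdk$. Applying $s$ to coordinates is a semilinear bijection onto the twisted module, since $s(v\rho(\kappa))=s(v)s(\rho(\kappa))$; it turns $\chi'$-eigenvectors into $s\chi'$-eigenvectors. So the characters of the twisted module are the $s\chi'$ with $\chi'\in X_k(d)=S(d)|_k$. Hence $X_k(xd)\subseteq(S(x)S(d))|_k$.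

**Step 4: pass to the limit over $k$.** If $h\in S(xd)$, then by Step 3 the compact set $S(x)S(d)$ meets $h\Gamma_k$ for each $k\in\mathcal F$. By 3.3 it meets $h\Gamma_K$, so $h\in S(x)S(d)\Gamma_K=S(x)S(d)$. $\square$

Eigenvectors need not lie in $D$, but Galois orbits of eigenspaces do leave a trace there.

**Lemma 4.4 (rational decomposition).** Let $d\in D$, $k\in\mathcal F$, $W=Kdk$.
(a) $W=\bigoplus_OW_O$ over the $\Gamma_K$-orbits $O$ in $X_k(d)$, with $0\ne W_O\subseteq D$ left $K$-subspaces that are right $k$-stable, and $X_k(x)=O$ for each $0\ne x\in W_O$.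
(b) Let $K^s\subseteq\overline K$ be the separable closure of $K$. The projections of $\hat D$ onto its generalized $k$-eigenspaces preserve $K^s\otimes_KD$.

*Proof.* Let $B$ be the image of $K\otimes_Zk$ in $\operatorname{End}_K(W)$, a finite-dimensional commutative $K$-algebra acting faithfully on $W$. Then $\overline K\otimes_KB$ acts faithfully on $\overline K\otimes_KW=\overline Kdk$, so each local factor of it has a nonzero component there. Hence the characters of $k$ on $\overline Kdk$ are exactly the restrictions to $k$ of the $K$-homomorphisms $B\to\overline K$; such a homomorphism is determined by its restriction, because $K$ and the image of $k$ generate $B$.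

(a) Write $B=\prod B_O$ with local factors and $W=\bigoplus W_O$ accordingly. The $K$-homomorphisms $B_O\to\overline K$ factor through the residue field, a finite extension of $K$, so they form one $\Gamma_K$-orbit $O$ of characters. If $0\ne x\in W_O$, then $X_k(x)\subseteq O$ is nonempty, and it is $\Gamma_K$-stable by Lemma 4.2. So $X_k(x)=O$.

(b) The residue field of each local factor of $K^s\otimes_KB$ is purely inseparable over $K^s$, so the factor has only one $K^s$-homomorphism to $\overline K$. Hence it stays local after tensoring with $\overline K$ over $K^s$, and the idempotents of $\overline K\otimes_KB$ lie in $K^s\otimes_KB$. These idempotents give the projections of $\overline Kdk$ onto its generalized $k$-eigenspaces, so the projections preserve $K^s\otimes_KW$. Since $d\in D$ was arbitrary, the claim follows. $\square$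

## 5. The eigencharacters form a closed group $H$

**Definition.** Let $H$ be the set of $h\in\mathcal G$ such that for every $k\in\mathcal F$ there is $0\ne m\in\hat D$ with $m\kappa=h(\kappa)m$ for all $\kappa\in k$.

The condition for $k$ depends only on $h\Gamma_k$, so $H$ is closed and $H\Gamma_K=H$. By Lemma 4.2, $S(m)\subseteq H$ for all $m\in\hat D$; in particular $\Gamma_K=S(1)\subseteq H$. If $m$ is a $k$-eigenvector with character $\chi$, then $\overline Kmk=\overline Km$, so $S(m)|_k=\{\chi\}$ and $S(m)\subseteq H$. Therefore the set of eigencharacters of $k$ on $\hat D$ is exactly $H|_k$.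

In Example 4.1, $H=\{1,\iota\}$. In Example 3.1 we have $K=\mathbb F_p(y)\in\mathcal F$, and $H$ consists of the $h\in\mathcal G$ with $h(y)=\zeta y$ for some $\zeta\in\overline{\mathbb F}_p^\times$: each nonzero element of $\overline{\mathbb F}_p$ is an $n$-th root of unity for some $n$, and an eigenvector for $K$ is one for every smaller $k$.

The substitute for the product of two eigenvectors is a map that transports eigenvectors.

**Construction 5.1.** Let $k'\in\mathcal F$, $\tau\in\mathcal G$, $0\ne m\in\hat D$ with $m\kappa=\tau(\kappa)m$ for $\kappa\in k'$. Define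
$$\varphi_{m,\tau}:\hat D^{(k')}\to\hat D,\qquad\lambda\otimes d\mapsto\tau(\lambda)md.$$
It is well defined, since $\tau(\lambda\kappa)md=\tau(\lambda)m\kappa d$ for $\kappa\in k'$. It is $\tau$-semilinear and right $D$-linear. It does not vanish on generators: if $\tilde m\in\hat D^{(k')}$ and $1\otimes1=\sum\mu_j\tilde md_j\in\overline K\tilde mD$, then applying $\varphi_{m,\tau}$ gives $m=\sum\tau(\mu_j)\varphi_{m,\tau}(\tilde m)d_j$, so $\varphi_{m,\tau}(\tilde m)\ne0$.

The source is $\hat D^{(k')}$, not $\hat D$, because $m$ is an eigenvector only for $k'$. So we must lift eigenvectors to $\hat D^{(k')}$ and keep them generators, although that bimodule need not be simple. The direct limit does this.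

**Lemma 5.2.** Let $k\in\mathcal F$, $\sigma\in H$. For all sufficiently large $k'\in\mathcal F$ (with $k'\supseteq k$) there is $\tilde m\in\hat D^{(k')}$ with $\tilde m\kappa=\sigma(\kappa)\tilde m$ for $\kappa\in k$ and $1\otimes1\in\overline K\tilde mD$.

*Proof.* Take an eigenvector $m\in\hat D$ of $k$ with character $\sigma|_k$. As $\hat D$ is simple, $1=\sum_j\mu_jmd_j$, a finite sum. Lift $m$ to some $\hat D^{(k_1)}$. Since $\hat D=\varinjlim\hat D^{(k')}$, this relation and the relations $m\kappa=\sigma(\kappa)m$, for $\kappa$ in a finite set of field generators of $k/Z$, hold for the image $\tilde m$ of the lift in $\hat D^{(k')}$ for all large $k'$. The $\kappa$ with $\tilde m\kappa=\sigma(\kappa)\tilde m$ form a ring containing $Z$. This ring is closed under inverses, since $\tilde m=\tilde m\kappa\kappa^{-1}=\sigma(\kappa)\tilde m\kappa^{-1}$. So it contains $k$. $\square$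

**Lemma 5.3.** $H$ is a closed subgroup of $\mathcal G$.

*Proof.* **Step 1: products.** Let $\tau,\sigma\in H$, $k\in\mathcal F$. Take $k',\tilde m$ from Lemma 5.2, and an eigenvector $m$ of $k'$ with character $\tau|_{k'}$. By 5.1, $\varphi_{m,\tau}(\tilde m)\ne0$, and for $\kappa\in k$
$$\varphi_{m,\tau}(\tilde m)\kappa=\varphi_{m,\tau}(\sigma(\kappa)\tilde m)=\tau\sigma(\kappa)\varphi_{m,\tau}(\tilde m).$$
As $k$ was arbitrary, $\tau\sigma\in H$.

**Step 2: inverses.** Here we use that $D$ has inverses. Let $h\in H$, $k\in\mathcal F$. A $k$-eigenvector $m=\sum\lambda_j\otimes d_j$ with character $h|_k$ lies in $\sum\overline Kd_jk$, so $h|_k\in X_k(d)$ for some $d=d_j$. By Lemma 4.4(a) there is $0\ne x\in Kdk$ with $X_k(x)=\Gamma_Kh|_k$, so $S(x)\subseteq\Gamma_Kh\Gamma_k$. By Lemma 4.3, $1\in S(1)\subseteq S(x)S(x^{-1})$, so some $a\in S(x)$ has $a^{-1}\in S(x^{-1})\subseteq H$. Write $a=\gamma hu$ with $\gamma\in\Gamma_K$, $u\in\Gamma_k$. Then $u^{-1}h^{-1}\gamma^{-1}\in H$, so $u^{-1}h^{-1}\in H\Gamma_K=H$ and $u^{-1}\in Hh\cap\Gamma_k$. This holds for all $k$, and $Hh$ is closed; by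 3.3 there is $\gamma'\in Hh\cap\Gamma_K$. Hence $h^{-1}\in\gamma'^{-1}H\subseteq\Gamma_KH\subseteq H$ by Step 1. $\square$

For $k\in\mathcal F$ put $U_k=H\cap\Gamma_k$, a compact open subgroup of $H$. For $h,h'\in H$: $hU_k=h'U_k$ if and only if $h|_k=h'|_k$.

## 6. Polynomial growth and noncompactness of $H$

From now on $A$ is as in Theorem 1.3. Fix $k\in\mathcal F$, $U=U_k$, a basis $v_1,\dots,v_t$ of $V$, and
$$\Sigma=U\cup U\Bigl(\bigcup_iS(v_i)\cup S(v_i)^{-1}\Bigr)U\subseteq H,\qquad\Sigma^0=U.$$
$\Sigma$ is compact and $\Sigma=\Sigma^{-1}=U\Sigma U$. The growth of $A$ now controls the growth of $H$.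

**Lemma 6.1.** $H=\bigcup_n\Sigma^n$, and there is $c$ with $|\Sigma^n/U|\le\dim_FV^{cn}$ for all $n$.

*Proof.* **Step 1: generation.** Let $h\in H$ and let $m\in\hat D$ be a $k$-eigenvector with character $h|_k$. By Lemma 2.3(b), $m$ lies in the $\overline K$-span of words of some length $n\ge1$ in the $v_i$ (recall $1\in V$). So $h|_k\in X_k(y)=S(y)|_k$ for some word $y=v_{i_1}\cdots v_{i_n}$, and $S(y)\subseteq S(v_{i_1})\cdots S(v_{i_n})\subseteq\Sigma^n$ by Lemma 4.3. So $h\in\Sigma^nU=\Sigma^n$.

**Step 2: set-up for counting.** We want to realize every $h\in\Sigma^n$ by an eigenvector inside $\overline KV^{cn}$. Write $\Sigma=\bigcup_{i=1}^r\sigma_iU$. By Lemma 5.2 choose one $k'\supseteq k$ in $\mathcal F$ and $\tilde m_1,\dots,\tilde m_r\in\hat D^{(k')}$ for $\sigma_1,\dots,\sigma_r$. The spaces $\overline K\tilde m_ik'$ are finite-dimensional. Since $D=k'A$, they all lie in the $\overline K$-span of $1\otimes V^c$ for some $c$. Let $E_n$ be the set of characters of $k'$ having an eigenvector in $\overline KV^n\subseteq\hat D$. Eigenvectors for distinct characters are independent,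 so $|E_n|\le\dim_FV^n$. The cosets $hU$ correspond to the restrictions $h|_k$, so it is enough to prove: for $h\in\Sigma^n$ there is $\chi\in E_{cn}$ with $\chi|_k=h|_k$.

**Step 3: induction on $n$.** For $n=0$ use the eigenvector $1$. Let $h=h'\sigma$ with $h'\in\Sigma^n$, $\sigma\in\Sigma$, and let $\chi\in E_{cn}$ with $\chi|_k=h'|_k$ and $k'$-eigenvector $m\in\overline KV^{cn}$. Pick $\tau\in S(m)\subseteq H$; then $\tau|_{k'}=\chi$. So $u=\tau^{-1}h'\in U$, and $u\sigma\in\Sigma$, say $u\sigma=\sigma_iu'$ with $u'\in U$. Thus $h=\tau\sigma_iu'$. Put $\varphi=\varphi_{m,\tau}$ and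
$$Q=\varphi(\overline K\tilde m_ik')=\overline K\varphi(\tilde m_i)k'\subseteq\overline KmV^c\subseteq\overline KV^{c(n+1)}.$$
$Q$ is nonzero by 5.1 and right $k'$-stable. The field $k$ acts on $\overline K\tilde m_ik'$ by the character $\sigma_i|_k$, as $k'$ is commutative; so it acts on $Q$ by $\tau\sigma_i|_k=h|_k$. A $k'$-eigenvector in $Q$ gives a character in $E_{c(n+1)}$ that restricts to $h|_k$. $\square$

**Remark 6.2 (where Example 1.2 drops out).** In that example, Lemma 6.1 fails already in its first half. There $\Gamma_K=U_K$ is open in $H$. For each finite field $\mathbb F_q$, let $H_q$ be the set of $h\in H$ with $h(y)\in\mathbb F_q^\times y$. It is a subgroup: automorphisms preserve $\mathbb F_q^\times$, so $h(y)=\zeta y$, $h'(y)=\zeta'y$ give $hh'(y)=h(\zeta')\zeta y$ and $h^{-1}(y)=h^{-1}(\zeta)^{-1}y$. It is a union of at most $q-1$ cosets of $\Gamma_K$, hence compact. A compact subset of $H$ lies in finitely many cosets of $\Gamma_K$, hence in some $H_q\ne H$. So no compact set generates $H$.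

From now on assume that $K$ is not algebraic over $Z$. By Lemma 2.1 it remains to derive a contradiction.

**Lemma 6.3.** $H$ is not compact.

*Proof.* Suppose $H$ is compact.

**Step 1: produce an $H$-fixed transcendental element of $K$.** Let $u\in K$ be transcendental over $Z$. Its $H$-orbit is finite. Since $u$ is a root of $\prod_{u'\in Hu}(T-u')$, some coefficient $f_0$ of this polynomial is transcendental over $Z$. It is fixed by $H\supseteq\Gamma_K$, and the fixed field of $\Gamma_K$ is the purely inseparable closure of $K$ in $\overline K$. So $f=f_0$ (characteristic $0$) or $f=f_0^{p^a}$ for some $a$ (characteristic $p$) lies in $K$, is fixed by $H$, and is transcendental over $Z$.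

**Step 2: $\delta=\operatorname{ad}f$ is locally nilpotent on $D$.** Take $k_1\in\mathcal F$ with $f\in k_1$. For $d\in D$ each $\chi\in X_{k_1}(d)\subseteq H|_{k_1}$ has $\chi(f)=f$. So right multiplication by $f$ minus the scalar $f$ is nilpotent on $\overline Kdk_1$, and on $D$ this operator is $-\delta$.

**Step 3: contradiction.** In characteristic $p$, $\delta^{p^b}=\operatorname{ad}(f^{p^b})$ kills $v_1,\dots,v_t$ for some $b$. So $f^{p^b}$ commutes with $A$, hence is central, contradicting transcendence of $f$ over $Z$. In characteristic $0$, $f\notin Z$, so $\delta\ne0$. By local nilpotence there is $y\in D$ with $c=\delta(y)\ne0=\delta(c)$. Then $\delta(c^{-1})=0$, so $z=c^{-1}y$ has $\delta(z)=1$. Suppose $\sum_{i\le n}\kappa_iz^i=0$ with $\kappa_i\in K$, $\kappa_n\ne0$. Since $\delta(K)=0$, applying $\delta^n$ gives $n!\,\kappa_n=0$, a contradiction. So $z$ is not left algebraic over $K$, against the hypothesis. $\square$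

## 7. A virtually nilpotent quotient and a direction moved by the Galois group

We now use Trofimov's theorem (V. I. Trofimov, *Graphs with polynomial growth*, Mat. Sb. 123 (1984) = Math. USSR Sb. 51 (1985) 405–417): let $\mathcal X$ be an infinite connected locally finite vertex-transitive graph of polynomial growth; then there is an $\operatorname{Aut}\mathcal X$-invariant partition of the vertex set into finite blocks such that the permutation group induced by $\operatorname{Aut}\mathcal X$ on the set of blocks is finitely generated, virtually nilpotent, and has finite point stabilizers.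

We also recall facts on finitely generated virtually nilpotent groups. Subgroups are again of this kind. There is a torsion-free nilpotent normal subgroup of finite index. A finitely generated torsion-free nilpotent group $G_1\ne1$ has infinite abelianization. It embeds in $\exp\mathfrak g$ for a finite-dimensional nilpotent rational Lie algebra $\mathfrak g$ (Malcev); automorphisms of $G_1$ extend uniquely to $\mathfrak g$, and $\mathfrak g/[\mathfrak g,\mathfrak g]\cong G_1^{ab}\otimes\mathbb Q$ naturally. For instance, for the Heisenberg group of unitriangular integer $3\times3$ matrices, $\mathfrak g$ is the algebra of strictly upper triangular rational matrices, and the quotient is $\mathbb Q^2$. Finally, Schur's theorem: if the center of a group has finite index, its commutator subgroup is finite.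

**Lemma 7.1.** $H$ has a compact open normal subgroup $N$ such that $G=H/N$ is infinite, finitely generated, virtually nilpotent and has no nontrivial finite normal subgroup.

*Proof.* **Step 1: a graph.** To apply Trofimov's theorem, let $\mathcal X$ be the graph on $H/U$ with $hU\sim h'U$ iff $h^{-1}h'\in\Sigma\setminus U$. This is well defined and symmetric, since $U\Sigma U=\Sigma=\Sigma^{-1}$. $H$ acts by left multiplication, transitively on vertices. $\mathcal X$ is locally finite because $\Sigma/U$ is finite, connected by Lemma 6.1, and infinite because $U$ is compact and $H$ is not. The ball of radius $n$ about $U$ is $\Sigma^n/U$, of size at most $\dim V^{cn}$, so $\mathcal X$ has polynomial growth.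

**Step 2: the kernel on blocks is compact open.** Take the partition from Trofimov's theorem. Let $Q$ be the image of $H$ in the permutation group of the set of blocks, $N_0$ the kernel. $Q$ is finitely generated virtually nilpotent, as a subgroup of such a group, and infinite, as it is transitive on infinitely many blocks. The stabilizer $B$ in $H$ of the block containing the vertex $U$ contains $U$, and $B/U$ injects into that finite block. So $B$ is compact and open. $N_0=\bigcap_hhBh^{-1}$ is closed. $B/N_0$ is a point stabilizer in $Q$, hence finite. So $N_0$ is compact, open and normal.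

**Step 3: remove finite normal subgroups.** Finite normal subgroups of $Q$ meet a torsion-free subgroup of finite index trivially, so their orders are bounded; the product of two of them is again one. So $Q$ has a largest finite normal subgroup. Let $N$ be its preimage in $H$. Then $N$ is compact open normal, and $G=H/N$, a quotient of $Q$ by a finite normal subgroup, has the stated properties. $\square$

**Notation.** Let $\overline\Gamma$ be the image of $\Gamma_K$ in $G$; it is finite, since $\Gamma_K$ is compact and $N$ open. Put $s=|\overline\Gamma|$ and $P=N\Gamma_K$, a compact open subgroup of $H$. Let $G_1\lhd G$ be torsion-free nilpotent of finite index. Then $G_1\ne1$, and $\mathbb W=G_1^{ab}\otimes\mathbb R\ne0$. The group $\overline\Gamma$ acts on $\mathbb W$ by conjugation.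

**Lemma 7.2.** $\overline\Gamma$ acts faithfully on $\mathbb W$.

*Proof.* Let $\gamma\in\overline\Gamma$ act trivially on $\mathbb W$.

**Step 1: $\gamma$ centralizes $G_1$.** Conjugation by $\gamma$ induces a finite-order automorphism of the Malcev Lie algebra $\mathfrak g$ of $G_1$, trivial on $\mathfrak g/[\mathfrak g,\mathfrak g]$. By Maschke's theorem there is an invariant complement of $[\mathfrak g,\mathfrak g]$, on which $\gamma$ acts trivially. As $\mathfrak g$ is nilpotent, this complement generates $\mathfrak g$. So $\gamma$ acts trivially on $\mathfrak g$, hence on $G_1$.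

**Step 2: $\gamma$ lies in a finite normal subgroup of $G$.** Let $C_1=C_G(G_1)$, so $\gamma\in C_1$. The subgroup $C_1\cap G_1=Z(G_1)$ is central and of finite index in $C_1$; by Schur, $[C_1,C_1]$ is finite. $C_1$ is finitely generated, so the torsion of $C_1^{ab}$ is finite, and its preimage in $C_1$ is finite. This preimage is the set of torsion elements of $C_1$, a characteristic subgroup. Since $C_1\lhd G$, it is a finite normal subgroup of $G$, hence trivial. As $\gamma$ has finite order, $\gamma=1$. $\square$

**Positions.** Put $J=G_1\overline\Gamma$; note $G_1\cap\overline\Gamma=1$. For $a\in G_1$, $\gamma\in\overline\Gamma$ let $\operatorname{pos}(a\gamma)=\bar a\in\mathbb W$, the image of $a$. Then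
$$\operatorname{pos}(a\gamma a'\gamma')=\bar a+\gamma\bar a'. \tag{4}$$
Fix a $\overline\Gamma$-invariant Euclidean norm on $\mathbb W$. By (4), $|\operatorname{pos}|$ is subadditive on $J$ and invariant under left and right multiplication by $\overline\Gamma$.

**Choice of $g$.** We want a $g\in G_1$ whose position has no nontrivial stabilizer in $\overline\Gamma$. The image $\Lambda$ of $G_1$ spans $\mathbb W$ over $\mathbb R$. It is not contained in a finite union of proper subspaces $\mathbb W_i$: otherwise the rational vector space $\mathbb Q\Lambda$ is the union of the finitely many rational subspaces $\mathbb Q\Lambda\cap\mathbb W_i$. Since $\mathbb Q$ is infinite, one of these is all of $\mathbb Q\Lambda$, and then $\mathbb W_i=\mathbb W$. Apply this to $\{0\}$ and to the fixed spaces of the elements $1\ne\gamma\in\overline\Gamma$, which are proper by Lemma 7.2. We fix $g\in G_1$ with $w=\bar g\ne0$ and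
$$\gamma w\ne w\quad\text{for all }1\ne\gamma\in\overline\Gamma. \tag{5}$$
Put $r=|w|>0$ and let $\tilde g\in H$ lift $g$. We shall use strict convexity of the Euclidean norm:
$$|w'|=|w''|=r,\ i,j\ge1,\ |iw'+jw''|=(i+j)r\ \Longrightarrow\ w'=w''. \tag{6}$$

## 8. The grading of $D$ by double cosets

The aim is to move the weights back into $D$ itself. The price is that $D$ is graded not by a group but by the double cosets $P\backslash H/P$.

By 3.3 applied to the closed set $H\setminus P$, which misses $\Gamma_K$, there is $k\in\mathcal F$ with $U_k\subseteq P$. Fix such a $k$; it need not be the one of Section 6.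

**Eigenspaces by cosets.** For $q\in H/P$ let $q|_k=\{h|_k:h\in q\}$, and let $\hat D_q$ be the sum of the generalized $k$-eigenspaces of $\hat D$ with characters in $q|_k$. If $h|_k=h'|_k$ with $h,h'\in H$, then $h'\in hU_k\subseteq hP$. So the sets $q|_k$ partition $H|_k$, and
$$\hat D=\bigoplus_{q\in H/P}\hat D_q;\qquad\text{write }m=\sum_qm_q.$$
We use the following repeatedly.

* $m_q\ne0$ iff $X_k(m)=S(m)|_k$ meets $q|_k$, iff $S(m)\cap q\ne\emptyset$. In particular $m\in\hat D_q$ iff $S(m)\subseteq q$.
* $\gamma\hat D_q=\hat D_{\gamma q}$ for $\gamma\in\Gamma_K$. As $N$ is normal and contained in $P$, $N$ fixes every $q\in H/P$; so $\overline\Gamma$ acts on $H/P$, and $PhP/P$ is the $\Gamma_K$-orbit of $hP$. A double coset $\Delta\in P\backslash H/P$ is determined by its image in $G$, since $N\subseteq P$.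

**The grading.** For $\Delta\in P\backslash H/P$ let
$$D_\Delta=\{d\in D:S(d)\subseteq\Delta\}=D\cap\bigoplus_{q\subseteq\Delta}\hat D_q.$$
The sum of the $D_\Delta$ is direct. It is all of $D$: by Lemma 4.4(a), $d$ is a sum of elements $x\in W_O$ with $X_k(x)=O=\Gamma_Kh|_k$ for some $h\in H$, and then $S(x)\subseteq\Gamma_KhU_k\subseteq PhP$. So $D=\bigoplus_\Delta D_\Delta$, and $d=\sum d_\Delta$ with $d_\Delta=\sum_{q\subseteq\Delta}d_q$. Each $D_\Delta$ is a left $K$-space. By Lemma 4.3 and the first bullet,
$$D_\Delta D_{\Delta'}\subseteq\bigoplus_{\Delta''\subseteq\Delta\Delta'}D_{\Delta''},\qquad\hat D_qD_\Delta\subseteq\bigoplus_{q'\subseteq q\Delta}\hat D_{q'}. \tag{7}$$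
$C:=D_P$ is a subring, since $PP=P$, and it contains $K$, since $S(\kappa)=S(1)=\Gamma_K$ for $0\ne\kappa\in K$. If $0\ne c\in C$, then $c^{-1}\in\sum Kc^i\subseteq C$ by Lemma 2.3(b). So $C$ is a division ring. By (7) the $D_\Delta$ are $(C,C)$-bimodules, and $\hat D_qC\subseteq\hat D_q$. So the projections $d\mapsto d_\Delta$ are $(C,C)$-linear, and $m\mapsto m_q$ is left $\overline K$-linear and right $C$-linear.

**A finite form of $\hat D$.** Here we replace $\overline K$ by a finite Galois extension, to obtain dimension bounds. Let $N_K=N\cap\Gamma_K$, so $\Gamma_K/N_K=\overline\Gamma$. Restriction identifies $\Gamma_K$ with $\operatorname{Gal}(K^s/K)$, because $\overline K/K^s$ is purely inseparable. Let $M_0=(K^s)^{N_K}$, finite Galois over $K$ with group $\overline\Gamma$, and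
$$T=M_0\otimes_KD=(K^s\otimes_KD)^{N_K},\qquad T^{\overline\Gamma}=D,$$
as one sees in a left $K$-basis of $D$. By Lemma 4.4(b) the projections onto the $\hat D_q$ preserve $K^s\otimes_KD$, and they commute with $N_K$, which fixes every $q$. So $T=\bigoplus_qT_q$ with $T_q=T\cap\hat D_q$. As $\hat D=\overline KT$, projecting gives $\hat D_q=\overline KT_q$. Every $T_q\ne0$, because each $h\in H$ restricts to an eigencharacter of $k$ on $\hat D$. $T$ has right $D$-dimension $s$ and is a simple $(M_0,D)$-bimodule by Lemma 3.2. $T_q$ is an $(M_0,C)$-subbimodule of $T$.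

**Lemma 8.1.** (a) $\dim(T_q)_C\le s$. (b) $T_q$ is a simple $(M_0,C)$-bimodule.

*Proof.* With $q=hP$ we have $q\Delta=h\Delta$, so $q\subseteq q\Delta$ iff $\Delta=P$. By (7), for $n\in T_q$ and $d\in D$,
$$(nd)_q=nd_P,\qquad d_P\in C. \tag{8}$$
(a) If $\sum m_id_i=0$ is a nontrivial relation with $m_i\in T_q$, $d_i\in D$, renumber and normalize $d_1=1$. Projecting to $q$, (8) gives $\sum m_i(d_i)_P=0$ with $(d_1)_P=1$. So $C$-independent elements of $T_q$ are right $D$-independent in $T$, and there are at most $s$ of them.
(b) If $0\ne N'\subseteq T_q$ is a subbimodule, then $N'D=T$ by simplicity of $T$. For $m\in T_q$ write $m=\sum n_id_i$ with $n_i\in N'$; projecting to $q$, $m=\sum n_i(d_i)_P\in N'$. $\square$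

## 9. Leading products along powers of $g$

For $n\ge1$ put $q_n=\tilde g^nP$, $\Delta_n=P\tilde g^nP$, $\mathcal T_n=D_{\Delta_n}$. These are the components of $D$ in the direction $w$. By (5) they are as good as components over single cosets.

**Lemma 9.1.** The map $\mathcal T_n\to T_{q_n}$, $x\mapsto x_{q_n}$, is an isomorphism of right $C$-spaces; so $1\le\dim(\mathcal T_n)_C\le s$.

*Proof.* It is right $C$-linear with values in $T_{q_n}$, as $D\subseteq T$. Injective: $x\in D$ is fixed by $\Gamma_K$, so $x_{\gamma q_n}=\gamma(x_{q_n})$, and the $\gamma q_n$ are all the cosets in $\Delta_n$. Surjective: if $\gamma\in\overline\Gamma$ fixes $q_n$, then $\gamma g^n\in g^n\overline\Gamma$; taking $\operatorname{pos}$, $n\gamma w=nw$, so $\gamma=1$ by (5). Thus the cosets $\gamma q_n$, $\gamma\in\overline\Gamma$, are distinct. For $m\in T_{q_n}$ put $x=\sum_{\gamma\in\overline\Gamma}\gamma(m)\in T^{\overline\Gamma}=D$. As $\gamma(m)\in T_{\gamma q_n}$, we have $x\in\mathcal T_n$ and $x_{q_n}=m$. The dimension bounds follow from $T_{q_n}\ne0$ and Lemma 8.1(a). $\square$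

**Norms.** The preimage $\tilde J$ of $J$ in $H$ is a subgroup containing $P$. For a double coset $\Delta\subseteq\tilde J$ let $\|\Delta\|$ be the value of $|\operatorname{pos}|$ on its image in $J$, well defined by the invariance under $\overline\Gamma$. Then $\|P\|=0$, $\|\Delta_n\|=nr$, and $\|\Delta''\|\le\|\Delta\|+\|\Delta'\|$ for $\Delta''\subseteq\Delta\Delta'$. Let $D_{<t}=\bigoplus_{\|\Delta\|<t}D_\Delta$, over $\Delta\subseteq\tilde J$.

**Lemma 9.2 (leading product).** If $\Delta\subseteq\Delta_i\Delta_j$ and $\|\Delta\|=(i+j)r$, then $\Delta=\Delta_{i+j}$. Hence for $x\in\mathcal T_i$, $y\in\mathcal T_j$,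
$$x\circ y:=(xy)_{\Delta_{i+j}}\in\mathcal T_{i+j},\qquad x\circ y\equiv xy\bmod D_{<(i+j)r}.$$
The product $\circ$ is associative, $x^{\circ n}\equiv x^n\bmod D_{<nir}$, and for $c\in C$, $(x\circ y)c=x\circ(yc)$ and $(xc)\circ y=x\circ(cy)$.

*Proof.* An element $\gamma_0g^i\gamma_1g^j\gamma_2$ ($\gamma_\nu\in\overline\Gamma$) of the image of $\Delta$ has $\operatorname{pos}$ equal to $i\gamma_0w+j\gamma_0\gamma_1w$ by (4). Norm $(i+j)r$ forces $\gamma_0w=\gamma_0\gamma_1w$ by (6), so $\gamma_1=1$ by (5), and the element is $\gamma_0g^{i+j}\gamma_2$. So $\Delta=\Delta_{i+j}$. By (7), $xy$ has components only in double cosets in $\Delta_i\Delta_j$, whose norms are at most $(i+j)r$; this gives the congruence.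

By (7) and subadditivity, $D_{<t}\mathcal T_j\subseteq D_{<t+jr}$ and $\mathcal T_jD_{<t}\subseteq D_{<t+jr}$. So for $z\in\mathcal T_l$ both $(x\circ y)\circ z$ and $x\circ(y\circ z)$ are congruent to $xyz$ modulo $D_{<(i+j+l)r}$. Both lie in $\mathcal T_{i+j+l}$, which meets $D_{<(i+j+l)r}$ in $0$. So they are equal. The statement on powers follows by induction from $x^{\circ n}\equiv x^{\circ(n-1)}x$. The rules for $c$ follow from $(C,C)$-linearity of the projections. $\square$

**Lemma 9.3.** If $x\in\mathcal T_i$ and $x^{\circ n}\ne0$ for all $n\ge1$, then $x$ is not left algebraic over $K$.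

*Proof.* Let $\sum_{l\le n}\kappa_lx^l=0$ with $\kappa_l\in K$, $\kappa_n\ne0$; then $n\ge1$. Project to $D_{\Delta_{in}}$, a left $K$-linear operation. Terms with $l<n$ have components only of norm at most $ilr<inr$. So $\kappa_nx^{\circ n}=0$, a contradiction. $\square$

So we have weight vectors in $D$ with a product, and what is left is to find one that is not nilpotent for $\circ$. Here is the second obstacle. Nothing so far prevents $x\circ y=0$ for nonzero $x,y$, because the product in $D$ has been truncated. We need two more facts that relate $\circ$ to the simple bimodules $T_q$.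

**Lemma 9.4.** For $x\in\mathcal T_i$, $y\in\mathcal T_j$: $(x\circ y)_{q_{i+j}}=(x_{q_i}y)_{q_{i+j}}$.

*Proof.* The left side is $(xy)_{q_{i+j}}$, and $xy=\sum_{q\subseteq\Delta_i}x_qy$. Suppose $(x_qy)_{q_{i+j}}\ne0$ with $q=\gamma q_i$, $\gamma\in\Gamma_K$, and let $\bar\gamma$ be the image of $\gamma$ in $\overline\Gamma$. By (7), $q_{i+j}\subseteq q\Delta_j$, so $g^{i+j}\in\bar\gamma g^i\overline\Gamma g^j\overline\Gamma$. By (4), $(i+j)w=i\bar\gamma w+j\bar\gamma\delta w$ for some $\delta\in\overline\Gamma$. By (6), $\bar\gamma w=\bar\gamma\delta w$, so both equal $w$. Hence $\bar\gamma=1$ by (5), $\gamma\in N$ and $q=q_i$. $\square$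

**Lemma 9.5.** $\mathcal T_j\circ\mathcal T_l$ (additive span) $=\mathcal T_{j+l}$ for $j,l\ge1$.

*Proof.* Let $x\in\mathcal T_{j+l}$, $m=x_{q_{j+l}}$. As $T$ is simple, $T_{q_j}D=T$; so $m=\sum n_id_i$ with $n_i\in T_{q_j}$, $d_i\in D$, and $n_i=(v_i)_{q_j}$ with $v_i\in\mathcal T_j$ by Lemma 9.1. Since $q_j\Delta=\tilde g^j\Delta$, we have $q_{j+l}\subseteq q_j\Delta$ iff $\tilde g^lP\subseteq\Delta$ iff $\Delta=\Delta_l$. So projecting to $q_{j+l}$ and using Lemma 9.4, $m=\sum(v_i\circ(d_i)_{\Delta_l})_{q_{j+l}}$. By injectivity in Lemma 9.1, $x=\sum v_i\circ(d_i)_{\Delta_l}$. $\square$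

## 10. Enough nonzero leading products

The transport maps of Construction 5.1 return: they show that $z\ne0$ is not killed by all of $\mathcal T_b$ from the left.

**Lemma 10.1.** For $0\ne z\in\mathcal T_l$ and $b\ge1$ there is $v\in\mathcal T_b$ with $v\circ z\ne0$.

*Proof.* **Step 1: lift $z_{q_l}$ to some $\hat D^{(k')}$.** Let $y_1,\dots,y_t$ (with a new value of $t$) be a left $K$-basis of $Kzk$ with matrices $\rho$ as in (3), and $z=\sum c_iy_i$. Let $k'\supseteq k$ in $\mathcal F$ contain all $c_i$ and all entries of $\rho(k)$; as in Lemma 4.3, finitely many generators suffice. The $y_i$ are left $k'$-independent, so we have $Y_{k'}=\bigoplus\overline K(1\otimes y_i)\subseteq\hat D^{(k')}$. It is right $k$-stable because $(1\otimes y_i)\kappa=\sum_j\rho_{ij}(\kappa)\otimes y_j$. It contains $1\otimes z=\sum c_i\otimes y_i$, and it maps isomorphically and $k$-equivariantly onto $\overline Kzk\subseteq\hat D$. Let $z^\chi\in Y_{k'}$ be the generalized eigencomponents of $1\otimes z$, $\chi\in X_k(z)\subseteq H|_k$, and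
$$z'=\sum_{\chi\in q_l|_k}z^\chi,$$
the preimage of $z_{q_l}$. By Lemma 9.1, $z_{q_l}\ne0$, so $1\in\overline Kz_{q_l}D$ in the simple bimodule $\hat D$. For $k''\supseteq k'$ the map $\hat D^{(k')}\to\hat D^{(k'')}$ carries $Y_{k'}$ isomorphically to $Y_{k''}$ and $z'$ to the corresponding element. Since $\hat D=\varinjlim\hat D^{(k'')}$, after enlarging $k'$ we have $1\otimes1\in\overline Kz'D$ in $\hat D^{(k')}$.

**Step 2: transport by an eigenvector of weight $\tilde g^b$.** This produces a nonzero component of $mz$ for a suitable $m\in\hat D_{q_b}$. Let $\tau=\tilde g^b\in H$ and let $m\in\hat D$ be a $k'$-eigenvector with character $\tau|_{k'}$. Then $S(m)\subseteq\tau U_{k'}\subseteq\tau P=q_b$, so $m\in\hat D_{q_b}$. By 5.1, $\varphi_{m,\tau}(z')\ne0$. Now $\varphi_{m,\tau}(1\otimes z)=mz$, and by semilinearity $\varphi_{m,\tau}$ maps a generalized $\chi$-eigenvector of $k$ to a generalized $\tau\chi$-eigenvector (or $0$). For $\chi=h|_k$ with $h\in H$: $\tau h\in q_{b+l}$ iff $h\in q_l$. So $(mz)_{q_{b+l}}=\varphi_{m,\tau}(z')\ne0$.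

**Step 3: descend to $\mathcal T_b$.** As $\hat D_{q_b}=\overline KT_{q_b}$ and $T_{q_b}=\{v_{q_b}:v\in\mathcal T_b\}$, the element $m$ is a $\overline K$-combination of such $v_{q_b}$. So some $v\in\mathcal T_b$ has $(v_{q_b}z)_{q_{b+l}}\ne0$. By Lemma 9.4, $v\circ z\ne0$. $\square$

**Lemma 10.2.** Let $0\ne x\in\mathcal T_i$, $0\ne z\in\mathcal T_l$, $j\ge1$. Then $x\circ\mathcal T_j\ne0$, and there is $y\in\mathcal T_j$ with $x\circ y\circ z\ne0$.

*Proof.* **Step 1: $x\circ\mathcal T_j\ne0$.** The set $\{m\in T_{q_i}:(mv)_{q_{i+j}}=0\ \forall v\in\mathcal T_j\}$ is an $(M_0,C)$-subbimodule of $T_{q_i}$, since $C\mathcal T_j\subseteq\mathcal T_j$. Lemma 10.1, applied to a nonzero element of $\mathcal T_j$ with $b=i$, together with Lemmas 9.1 and 9.4, shows that it is not all of $T_{q_i}$. So it is $0$ by Lemma 8.1(b). Since $x_{q_i}\ne0$, there is $v\in\mathcal T_j$ with $(x_{q_i}v)_{q_{i+j}}\ne0$, that is, $x\circ v\ne0$.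

**Step 2: reach $z$.** Likewise $\{m\in T_{q_{i+j}}:(mcz)_{q_{i+j+l}}=0\ \forall c\in C\}$ is a subbimodule, proper by Lemma 10.1 with $b=i+j$ (take $c=1$), hence $0$. It does not contain $(x\circ v)_{q_{i+j}}\ne0$. So for some $c\in C$,
$$0\ne(x\circ v)\circ(cz)=((x\circ v)c)\circ z=x\circ(vc)\circ z.$$
Take $y=vc\in\mathcal T_j$. $\square$

If $\overline\Gamma=1$, that is $s=1$, we are nearly done: then $\mathcal T_j=yC$ for each $0\ne y\in\mathcal T_j$, so $(x\circ y)C=x\circ\mathcal T_j\ne0$ and $\circ$ has no zero divisors. For $s>1$ we can only say that $x\circ\mathcal T_j$ has dimension between $1$ and $s$. The last section exploits this bound.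

## 11. An element of minimal rank is followed by a non-nilpotent one

For $0\ne x\in\mathcal T_i$ put $\operatorname{rk}_j(x)=\dim(x\circ\mathcal T_j)_C$; by Lemma 9.2, $x\circ\mathcal T_j$ is a right $C$-subspace of $\mathcal T_{i+j}$. By Lemmas 9.1 and 10.2, $1\le\operatorname{rk}_j(x)\le s$. Let $L(x)=\limsup_j\operatorname{rk}_j(x)$, an integer.

**Proof of Theorem 1.3.** **Step 1: choose $x$.** We choose $x$ so that its right multiples cannot shrink further. Among all nonzero $x\in\mathcal T_i$, $i\ge1$, take one with $L(x)=L_0$ minimal. By Lemma 10.2 choose $a\ge1$ and $y\in\mathcal T_a$ with $z=x\circ y\circ x\ne0$. Then $L(z)\ge L_0$.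

**Step 2: compare $z$ and $x$.** We show that $z\circ\mathcal T_{j'}=x\circ\mathcal T_{j'+a+i}$ for all large $j'$. We have $\operatorname{rk}_j(z)\ge L_0$ for infinitely many $j$, while $\operatorname{rk}_{j'}(x)\le L_0$ for all large $j'$. Choose $j$ with $\operatorname{rk}_j(z)\ge L_0$ and $\operatorname{rk}_{j'}(x)\le L_0$ for all $j'\ge j$. Since $z\circ\mathcal T_j\subseteq x\circ\mathcal T_{j+a+i}$ and the latter has dimension at most $L_0$, $z\circ\mathcal T_j=x\circ\mathcal T_{j+a+i}$. Multiplying by $\mathcal T_{j'-j}$ on the right and using Lemma 9.5, we get $z\circ\mathcal T_{j'}=x\circ\mathcal T_{j'+a+i}$ for all $j'\ge j$.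

**Step 3: iterate.** Put $t=x\circ y\in\mathcal T_{i+a}$. Step 2 reads $t\circ(x\circ\mathcal T_{j'})=x\circ\mathcal T_{j'+a+i}$ for $j'\ge j$, and by iteration
$$t^{\circ n}\circ(x\circ\mathcal T_j)=x\circ\mathcal T_{j+n(a+i)}\ne0\qquad(n\ge1).$$
So $t^{\circ n}\ne0$ for all $n$, and by Lemma 9.3 $t$ is not left algebraic over $K$. This contradicts the hypothesis. Hence $K$ is algebraic over $Z$, and by Lemma 2.1 $D$ is algebraic over $Z$. $\blacksquare$

## 12. Arbitrary subfields and right algebraicity

**Proof of Complement 1.4.** (i)⇒(iii): a maximal subfield contains $Z$ by (1), so a relation over $Z$ is a relation over it. (iii)⇒(ii): maximal subfields exist by Zorn's lemma. (ii)⇒(i): if $D$ is left algebraic over a subfield $K_0$, it is left algebraic over any maximal subfield containing $K_0$, which exists by Zorn's lemma; apply Theorem 1.3. For the right-hand versions apply what was shown to $A^{op}$. It is again a finitely generated domain of finite GK dimension, its quotient division algebra is $D^{op}$, left algebraicity of $D^{op}$ over a subfield is right algebraicity of $D$,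 and condition (i) is the same for $D$ and $D^{op}$. $\square$
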